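
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\numberwithin{equation}{section}

\title{Asymptotic separation of independent Brownian trajectories\\ under non-negative Ricci curvature}


\begin{abstract}
Let $M$ be a complete, connected, non-compact manifold with non-negative Ricci curvature, and let $V(x,s)$ be the volume of the geodesic ball $B(x,s)$. We show that $n\ge 2$ independent Brownian trajectories on $M$ are asymptotically separated, for every separation scale $\varepsilon>0$, as soon as $\int_1^\infty s^{2n-1}V(x,s)^{1-n}\,ds<\infty$. This proves a conjecture in which the injectivity radius is assumed to be positive and $\int_1^\infty ds/V(x,s^{(n-1)/(2n)})$ to be finite. The first assumption is not needed, and the second is equivalent to ours for $n=2$ and strictly stronger for $n\ge3$. If the volumes of all balls of radius $s\ge1$ are bounded below by a fixed multiple of the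 volume of the ball of radius $s$ about one given point, then divergence of our integral forces the trajectories to be asymptotically close. Examples with logarithmic volume corrections show that the condition is sharp.
\end{abstract}

\section{The question and the answer}

\subsection{Separation and closeness}

Let $M$ be a complete, connected, non-compact Riemannian manifold of dimension $d$ with Riemannian volume $\mu$, and let $\xi$ be Brownian motion on $M$, the diffusion generated by the Laplace--Beltrami operator $\Delta$. Write $B(x,r)$ for the open geodesic ball and $V(x,r)=\mu(B(x,r))$. Fix an integer $n\ge2$ and let $\xi_1,\dots,\xi_n$ be independent copies of $\xi$ with arbitrary starting points. All neighborhoods are open.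

\begin{definition}
The trajectories are \emph{asymptotically separated} if there is $\varepsilon>0$ such that, with probability $1$, there is $T>0$ for which no point of $M$ lies in all $n$ of the $\varepsilon$-neighborhoods of $\xi_1([T,\infty)),\dots,\xi_n([T,\infty))$. They are \emph{asymptotically close} if for every $\varepsilon>0$ and $T>0$, with probability $1$, some point of $M$ lies in all $n$ of these neighborhoods.
\end{definition}

The two properties exclude each other: if the trajectories are close then, for each $\varepsilon$, almost surely the common intersection is non-empty for all integers $T$ at once, hence for all $T$. The definitions compare the \emph{ranges} of the paths. The paths need not be near a point at the same time; what matters is whether arbitrarily late there are still places that all of them visit.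

How large must $M$ be for separation? Cover $M$ by balls of radius comparable to $\varepsilon$. If a path started at $x$ hits the ball at $z$ with probability $h_x(z)$, then the expected number of balls hit by all of $n$ independent paths from $x$ is $\sum_z h_x(z)^n$. When $V(x,r)$ grows fast and regularly, one expects the probability of hitting a ball of fixed size at distance $r$ to be of order $r^2/V(x,r)$, and one is led to
\[
\int^\infty \Big(\frac{r^2}{V(x,r)}\Big)^n\,dV(x,r)\;\approx\;\int^\infty \frac{r^{2n-1}}{V(x,r)^{n-1}}\,dr .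
\]
So one would guess that separation is governed by
\begin{equation}\label{eq:In}
I_n(x)=\int_1^\infty\frac{s^{2n-1}}{V(x,s)^{n-1}}\,ds .
\end{equation}
In $\mathbb R^d$ this integral converges if and only if $d>\frac{2n}{n-1}$, that is, $d\ge5$ for pairs, $d\ge4$ for triples, and $d\ge3$ for $n\ge4$. The following was conjectured in \cite{conj}.

\begin{conjecture}
If $M$ has non-negative Ricci curvature and positive injectivity radius and if, for some $x\in M$,
\begin{equation}\label{eq:conj}
\int_1^\infty\frac{ds}{V\big(x,s^{\frac{n-1}{2n}}\big)}<\infty ,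
\end{equation}
then any $n$ independent Brownian trajectories on $M$ are asymptotically separated.
\end{conjecture}

To compare \eqref{eq:conj} with \eqref{eq:In}, put
\begin{equation}\label{eq:phi}
\beta=\frac{2n}{n-1},\qquad \varphi_x(r)=\frac{r^\beta}{V(x,r)} .
\end{equation}
The substitution $s=r^\beta$ and the identity $\beta(n-1)=2n$ give
\begin{equation}\label{eq:two}
\int_1^\infty\frac{ds}{V(x,s^{\frac{n-1}{2n}})}=\beta\int_1^\infty\varphi_x(r)\,\frac{dr}r,
\qquad
I_n(x)=\int_1^\infty\varphi_x(r)^{n-1}\,\frac{dr}r .
\end{equation}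
The conjecture integrates $\varphi_x$, the heuristic its power $\varphi_x^{n-1}$. If $V(x,r)$ is of order $r^\gamma$, both integrals converge exactly for $\gamma>\beta$; the difference shows on the logarithmic scale. If $V(x,r)$ is of order $r^\beta(\log r)^b$ for large $r$, they converge exactly for $b>1$ and for $b>\frac1{n-1}$, respectively.

\subsection{Results}

\begin{theorem}\label{thm:sep}
Let $M$ be complete, connected and non-compact with $\operatorname{Ric}\ge0$. If $I_n(x)<\infty$ for some $x\in M$, then for every $\varepsilon>0$ and all starting points, almost surely there is $T$ such that the $\varepsilon$-neighborhoods of $\xi_1([T,\infty)),\dots,\xi_n([T,\infty))$ have empty common intersection.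
\end{theorem}

\begin{corollary}\label{cor:conj}
If $M$ is as in Theorem~\ref{thm:sep} and \eqref{eq:conj} holds for some $x\in M$, then $I_n(x)<\infty$, and any $n$ independent Brownian trajectories are asymptotically separated. In particular the conjecture is true.
\end{corollary}

\begin{theorem}\label{thm:close}
Let $M$ be complete, connected and non-compact with $\operatorname{Ric}\ge0$, and suppose there are $o\in M$ and $c_0>0$ with
\begin{equation}\label{eq:unif}
V(z,s)\ge c_0V(o,s)\qquad\text{for all }z\in M,\ s\ge1 .
\end{equation}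
If $I_n(o)=\infty$, then any $n$ independent Brownian trajectories are asymptotically close. Hence in this class they are asymptotically separated if and only if $I_n(o)<\infty$, and asymptotically close otherwise.
\end{theorem}

For example, \eqref{eq:unif} holds with $c_0=1$ if the isometry group acts transitively. We make no claim about manifolds with $I_n=\infty$ that violate \eqref{eq:unif}.

\begin{theorem}\label{thm:sharp}
\textup{(i)} For every $n\ge2$ and $b\in\mathbb R$ there is a $5$-dimensional complete, connected, non-compact manifold $M$ with sectional curvature $\ge0$, positive injectivity radius, and property \eqref{eq:unif}, such that $V(o,r)$ is bounded above and below by positive multiples of $r^{\frac{2n}{n-1}}(\log r)^b$ for large $r$. On it, $n$ independent trajectories are asymptotically separated if $b>\frac1{n-1}$ and asymptotically close if $b\le\frac1{n-1}$, while \eqref{eq:conj} holds if and only if $b>1$.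

\textup{(ii)} For $n=2$, condition \eqref{eq:conj} is equivalent to $I_2(x)<\infty$, so it is necessary and sufficient for separation in the class \eqref{eq:unif}. For $n\ge3$ it is sufficient but not necessary.

\textup{(iii)} For $q>0$, the condition $\int_1^\infty\varphi_x(s)^q\,\frac{ds}s<\infty$ for some $x$ implies asymptotic separation on all complete, connected, non-compact $M$ with $\operatorname{Ric}\ge0$ if and only if $q\le n-1$.
\end{theorem}

The conjecture is the case $q=1$ of (iii), Theorem~\ref{thm:sep} the case $q=n-1$.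

Section~\ref{sec:euclid} shows both arguments in Euclidean space. Section~\ref{sec:tools} replaces the explicit Euclidean formulas by heat kernel bounds. Theorem~\ref{thm:sep} and Corollary~\ref{cor:conj} are proved in Section~\ref{sec:sep} by a first moment argument, Theorem~\ref{thm:close} in Section~\ref{sec:close} by a second moment argument and a zero--one law, and Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp}.

\section{Two Brownian paths in $\mathbb R^5$ and in $\mathbb R^4$}\label{sec:euclid}

\subsection{Separation in $\mathbb R^5$}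

Let $n=2$ and $\varepsilon>0$. In $\mathbb R^5$ a path started at $x$ hits $B(z,2\varepsilon)$ with probability
\[
h_x(z)=\min\Big(1,\Big(\frac{2\varepsilon}{|x-z|}\Big)^3\Big),
\]
because $y\mapsto(2\varepsilon/|y-z|)^3$ is harmonic off $z$, equals $1$ on the sphere of radius $2\varepsilon$ about $z$, and vanishes at infinity, where the path escapes. Let $D=(\varepsilon/2)\mathbb Z^5$; every point of $\mathbb R^5$ is at distance less than $\varepsilon$ from $D$. For $2^k\ge\varepsilon$ there are at most $C_\varepsilon2^{5k}$ points $z\in D$ with $2^k\le|x-z|<2^{k+1}$, and each has $h_x(z)^2\le C_\varepsilon2^{-6k}$; only finitely many points of $D$ are not covered by these shells. Hence $\sum_{z\in D}h_x(z)^2<\infty$. For two independent paths from $x_1,x_2$, Cauchy--Schwarz gives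
\[
\sum_{z\in D}P\big(\text{both paths hit }B(z,2\varepsilon)\big)=\sum_{z\in D}h_{x_1}(z)h_{x_2}(z)\le\prod_{i=1}^2\Big(\sum_{z\in D}h_{x_i}(z)^2\Big)^{1/2}<\infty .
\]
By the Borel--Cantelli lemma only finitely many balls $B(z,2\varepsilon)$, $z\in D$, are hit by both paths, and after some time $T$ both paths have left all of these forever. A point within $\varepsilon$ of both tails would be within $\varepsilon$ of some $z\in D$, and then both tails would meet $B(z,2\varepsilon)$. So there is no such point. This is the whole idea of Theorem~\ref{thm:sep}.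

\subsection{Closeness in $\mathbb R^4$}\label{subsec:R4}

In $\mathbb R^4$ the hitting probabilities decay like $|z|^{-2}$ and $\sum_z|z|^{-4}$ diverges, but only logarithmically. That an expectation is infinite does not show that the events occur, and we compare it with a second moment. Let both paths start at $0$, let $\varepsilon\le\frac18$ and $R>r_0\ge1$, and let $L_i(z)$ be the total time that $\xi_i$ spends in $B(z,\varepsilon)$. Constants here may depend on $\varepsilon$, but not on $r_0$ and $R$. The Green function is a multiple of $|x-y|^{-2}$, so $EL_i(z)$ lies between multiples of $|z|^{-2}$ for $|z|\ge1$. For $Q=\int_{r_0<|z|\le R}L_1(z)L_2(z)\,dz$ this gives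
\[
EQ\ge c\int_{r_0<|z|\le R}|z|^{-4}\,dz=c'\log\frac R{r_0} .
\]
For the second moment, either $\xi_i$ is first near $z$ and later near $w$, or conversely. Starting near $z$, the expected time spent near $w$ is at most $C\max(1,|z-w|)^{-2}$. Therefore
\[
E[L_i(z)L_i(w)]\le C\big(|z|^{-2}+|w|^{-2}\big)\max(1,|z-w|)^{-2} .
\]
By independence $E\big[\prod_iL_i(z)L_i(w)\big]$ is the square of this expectation, and so, by symmetry in $z$ and $w$,
\[
EQ^2\le C\int_{r_0<|z|\le R}|z|^{-4}\Big(\int_{|w-z|\le2R}\max(1,|z-w|)^{-4}\,dw\Big)dz\le C\log\frac R{r_0}\cdot(1+\log2R) .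
\]
If $R\ge\max(r_0^2,2)$, then $\log(R/r_0)\ge\frac12\log R$, and $EQ^2\le C(EQ)^2$ with $C$ independent of $r_0$. By Cauchy--Schwarz $P(Q>0)\ge(EQ)^2/EQ^2\ge c$. With probability at least $c$, then, beyond distance $r_0$ there is still a ball $B(z,\varepsilon)$ visited by both paths. Letting $r_0\to\infty$ we see that, with positive probability, the $\varepsilon$-neighborhoods of all tails meet, and a zero--one law raises this to probability one.

The inner integral measures the same quantity as $EQ$, only seen from $z$ instead of $0$. In $\mathbb R^4$ the two agree up to constants by homogeneity. On a manifold, this is what assumption \eqref{eq:unif} is for.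

\section{Heat kernel, Green function, hitting probabilities}\label{sec:tools}

From now on $M$ is complete, connected and non-compact with $\operatorname{Ric}\ge0$. The letters $c,C$ denote positive constants that may change at each occurrence and depend only on $M$ and $n$ unless more is said; in particular they do not depend on points of $M$, radii or times.

\subsection{Facts used}

We use non-negative Ricci curvature only through the following facts.

\smallskip
\noindent\textbf{Bishop--Gromov.} For $0<r\le R$ and $x\in M$, with $\omega_d$ the volume of the Euclidean unit ball,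
\begin{equation}\label{eq:BG}
\frac{V(x,R)}{V(x,r)}\le\Big(\frac Rr\Big)^d,\qquad V(x,r)\le\omega_dr^d .
\end{equation}
Letting $R\downarrow r$ we see that a closed ball has the same volume as the open one, so geodesic spheres have measure zero.

\smallskip
\noindent\textbf{Li--Yau \cite{LY}.} The transition density $p(t,x,y)$ of $\xi$ with respect to $\mu$ satisfies, for all $t>0$ and $x,y\in M$,
\begin{equation}\label{eq:LY}
\frac c{V(x,\sqrt t)}\,e^{-Cd(x,y)^2/t}\le p(t,x,y)\le\frac C{V(x,\sqrt t)}\,e^{-c\,d(x,y)^2/t} .
\end{equation}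
In the original form $V(x,\sqrt t)^{1/2}V(y,\sqrt t)^{1/2}$ replaces $V(x,\sqrt t)$. Since $V(y,\sqrt t)\le V(x,\sqrt t+d(x,y))\le(1+d(x,y)/\sqrt t)^dV(x,\sqrt t)$, and likewise with $x,y$ exchanged, the difference is a polynomial factor in $1+d(x,y)/\sqrt t$, absorbed by changing the constants.

\smallskip
\noindent\textbf{Yau.} $M$ is stochastically complete \cite{Y78}, so $\xi$ is defined for all times, and every positive harmonic function on $M$ is constant \cite{Y75}.

\smallskip
If $s\ge2d(x,y)$, then
\begin{equation}\label{eq:center}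
V(y,s)\ge V(x,s/2)\ge2^{-d}V(x,s).
\end{equation}
So $V(x,s)$ and $V(y,s)$ are comparable for large $s$, and the convergence of $I_n(x)$, of the integral in \eqref{eq:conj}, and of each $\int_1^\infty\varphi_x^q\,ds/s$ does not depend on $x$.

All events below are measurable: an intersection of $\varepsilon$-neighborhoods is open, hence meets a given open set if and only if it contains a point of a fixed countable dense subset of that set, and paths are continuous.

\subsection{The function $g_x$}

Put
\[
g_x(r)=\int_r^\infty\frac{s\,ds}{V(x,s)}\in(0,\infty],\qquad G(x,y)=\int_0^\infty p(t,x,y)\,dt .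
\]
The function $g_x$ is non-increasing, and its finiteness depends neither on $r>0$ nor, by \eqref{eq:center}, on $x$. By \eqref{eq:BG},
\begin{equation}\label{eq:g}
g_x(r/2)=\frac14\int_r^\infty\frac{u\,du}{V(x,u/2)}\le2^{d-2}g_x(r),
\qquad
g_x(r)\ge\int_r^{2r}\frac{s\,ds}{V(x,s)}\ge2^{-d}\,\frac{r^2}{V(x,r)} .
\end{equation}

\begin{lemma}\label{lem:green}
If $g_x(1)<\infty$, then $c\,g_x(r)\le G(x,y)\le C\,g_x(r)$ for all $y\ne x$, where $r=d(x,y)$.
\end{lemma}

\begin{proof}
For $t\ge r^2$ the exponentials in \eqref{eq:LY} lie between positive constants, so $\int_{r^2}^\infty p(t,x,y)\,dt$ lies between constant multiples of $\int_{r^2}^\infty dt/V(x,\sqrt t)=2g_x(r)$. This already gives the lower bound. For $t\le r^2$, \eqref{eq:BG} gives $V(x,\sqrt t)\ge(\sqrt t/r)^dV(x,r)$, and with $t=r^2u$,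
\[
\int_0^{r^2}p(t,x,y)\,dt\le C\,\frac{r^2}{V(x,r)}\int_0^1u^{-d/2}e^{-c/u}\,du\le C\,\frac{r^2}{V(x,r)}\le C\,g_x(r)
\]
by \eqref{eq:g}.
\end{proof}

Two further properties of $g_x$ connect hitting probabilities with $I_n$. First, if $g_x(1)<\infty$, put $g_x(\infty)=0$, the limit of $g_x$ at infinity. Integrating $-(g_x^n)'=n\,g_x^{n-1}s/V(x,s)$ we get, for $0<\rho\le R\le\infty$ with $\rho<\infty$,
\begin{equation}\label{eq:layer}
g_x(\rho)^n=g_x(R)^n+n\int_\rho^Rg_x(s)^{n-1}\frac{s}{V(x,s)}\,ds .
\end{equation}
When this is integrated over a region of points $y$ with $\rho=d(x,y)$, the factor $1/V(x,s)$ is canceled by the volume of the ball of radius $s$. What remains is $\int g_x^{n-1}s\,ds$, and this has to be compared with $I_n$. By \eqref{eq:g}, $g_x(s)\ge c\,s^2/V(x,s)$. The bounds \eqref{eq:BG} give no pointwise inequality in the reverse direction: if $V(x,s)\le(s/r)V(x,r)$ on $[r,Nr]$, then $g_x(r)\ge(N-1)r^2/V(x,r)$. But a reverse inequality holds on average, by a Hardy inequality.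

\begin{lemma}\label{lem:hardy}
For $x\in M$ and $r_0>0$,
\[
c\int_{r_0}^\infty\frac{s^{2n-1}}{V(x,s)^{n-1}}\,ds\le\int_{r_0}^\infty g_x(s)^{n-1}s\,ds\le\Big(\frac{n-1}2\Big)^{n-1}\int_{r_0}^\infty\frac{s^{2n-1}}{V(x,s)^{n-1}}\,ds .
\]
In particular, if $I_n(x)<\infty$, then $g_x(1)<\infty$ and $\int_{r_0}^\infty g_x^{n-1}s\,ds<\infty$ for every $r_0>0$.
\end{lemma}

\begin{proof}
The lower bound follows from \eqref{eq:g}. For the upper bound let $p=n-1\ge1$, $f(s)=s/V(x,s)$ for $s\ge r_0$ and $f(s)=0$ for $s<r_0$, and $F(r)=\int_r^\infty f(v)\,dv=\int_1^\infty rf(ru)\,du$. Let $\|\cdot\|$ be the norm of $L^p((0,\infty),r\,dr)$. The substitution $v=ru$ gives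
\[
\int_0^\infty(rf(ru))^p\,r\,dr=u^{-p-2}\int_0^\infty(vf(v))^p\,v\,dv ,
\]
so $r\mapsto rf(ru)$ has norm $u^{-1-2/p}\,\|vf(v)\|$, and by Minkowski's inequality
\[
\|F\|\le\int_1^\infty u^{-1-2/p}\,du\;\|vf(v)\|=\frac p2\,\|vf(v)\| .
\]
Now $F=g_x$ on $[r_0,\infty)$, and $(vf(v))^pv=v^{2n-1}/V(x,v)^{n-1}$ for $v\ge r_0$. This is the upper bound. If $I_n(x)<\infty$, its right side is finite for every $r_0>0$, so $g_x$ is finite almost everywhere and, being non-increasing, everywhere on $(0,\infty)$.
\end{proof}

\subsection{Hitting and escaping from balls}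

\begin{lemma}\label{lem:hit}
For $\delta>0$, $x,z\in M$ and $t_0\ge0$,
\[
P_x\big(\xi([t_0,\infty))\cap B(z,\delta)\ne\emptyset\big)\le C\delta^{-2}\int_{t_0}^\infty P_x\big(\xi_t\in B(z,2\delta)\big)\,dt .
\]
\end{lemma}

\begin{proof}
Let $\tau$ be the first time $t\ge t_0$ at which $\xi_t$ lies in the closed ball of radius $\delta$ about $z$. The probability on the left is at most $P_x(\tau<\infty)$. On $\{\tau<\infty\}$ put $w=\xi_\tau$; then $B(w,\delta)\subset B(z,2\delta)$. For $t\in[\delta^2,2\delta^2]$, \eqref{eq:LY} and \eqref{eq:BG} give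
\[
P_w(\xi_t\in B(w,\delta))\ge\frac{c\,V(w,\delta)}{V(w,\sqrt2\,\delta)}\ge c .
\]
Hence, by the strong Markov property, the expected time spent in $B(z,2\delta)$ after $\tau$ is at least $c\,\delta^2P_x(\tau<\infty)$, while it is at most the integral on the right.
\end{proof}

\begin{lemma}\label{lem:trans}
If $g_x(1)<\infty$, then $P_x$-almost surely, for every ball $B$ there is a time after which $\xi$ never meets $B$.
\end{lemma}

\begin{proof}
It suffices to treat $B=B(z,\delta)$ with $z$ fixed and $\delta$ a positive integer. By \eqref{eq:LY},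
\[
\int_1^\infty P_x(\xi_t\in B(z,2\delta))\,dt\le C\,V(z,2\delta)\int_1^\infty\frac{dt}{V(x,\sqrt t)}=2C\,V(z,2\delta)\,g_x(1)<\infty .
\]
So the right side in Lemma~\ref{lem:hit} tends to $0$ as $t_0\to\infty$.
\end{proof}

\section{Separation}\label{sec:sep}

\begin{proof}[Proof of Theorem~\ref{thm:sep}]
By \eqref{eq:center}, $I_n(x)<\infty$ for all $x$, so Lemma~\ref{lem:hardy} applies at every $x$, and with it Lemmas~\ref{lem:green} and~\ref{lem:trans}. Fix $\varepsilon>0$. In place of a lattice we use a maximal set $D\subset M$ with pairwise distances at least $\varepsilon$. It has finitely many points in each ball, hence is countable, the balls $B(z,\varepsilon/2)$, $z\in D$, are disjoint, and every point of $M$ is at distance less than $\varepsilon$ from $D$. Let $h_x(z)=P_x(\xi\text{ hits }B(z,2\varepsilon))$. Constants $C_\varepsilon$ may depend on $\varepsilon$ as well.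

\smallskip
\emph{Claim: $\sum_{z\in D}h_x(z)^n<\infty$ for every $x\in M$.} Only finitely many $z\in D$ have $d(x,z)<8\varepsilon$. Let $d(x,z)\ge8\varepsilon$. Every $y\in B(z,4\varepsilon)$ has $d(x,y)\ge d(x,z)/2$. Lemma~\ref{lem:hit} with $\delta=2\varepsilon$ and $t_0=0$, Lemma~\ref{lem:green} and \eqref{eq:g} give
\[
h_x(z)\le C_\varepsilon\int_{B(z,4\varepsilon)}G(x,y)\,d\mu(y)\le C_\varepsilon\,V(z,4\varepsilon)\,g_x(d(x,z)) .
\]
We raise this to the power $n$ and sum. To bound the sum by an integral over $M$ we need one factor $V(z,\varepsilon/2)$. A lower bound for the volumes of small balls, such as a positive injectivity radius provides, is not required, because the bound for $h_x(z)$ itself carries the factor $V(z,4\varepsilon)$, and by \eqref{eq:BG}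
\[
V(z,4\varepsilon)^n\le\big(\omega_d(4\varepsilon)^d\big)^{n-1}V(z,4\varepsilon)\le C_\varepsilon\,V(z,\varepsilon/2) .
\]
For $y\in B(z,\varepsilon/2)$ we have $d(x,y)\ge7\varepsilon$ and $d(x,z)\ge d(x,y)-\varepsilon/2\ge d(x,y)/2$, so $g_x(d(x,z))\le C\,g_x(d(x,y))$ by \eqref{eq:g}. As the balls $B(z,\varepsilon/2)$ are disjoint,
\[
\sum_{z\in D,\ d(x,z)\ge8\varepsilon}h_x(z)^n\le C_\varepsilon\int_{\{d(x,y)\ge7\varepsilon\}}g_x(d(x,y))^n\,d\mu(y) .
\]
By \eqref{eq:layer} with $R=\infty$ and Fubini's theorem the last integral equals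
\[
n\int_{7\varepsilon}^\infty g_x(s)^{n-1}\frac{s}{V(x,s)}\,\mu\{y:7\varepsilon\le d(x,y)\le s\}\,ds\le n\int_{7\varepsilon}^\infty g_x(s)^{n-1}s\,ds ,
\]
which is finite by Lemma~\ref{lem:hardy}. This proves the claim.

\smallskip
Let $\xi_i$ start at $x_i$, and let $E_z$ be the event that all $\xi_i$ hit $B(z,2\varepsilon)$. By independence, H\"older's inequality and the claim,
\[
\sum_{z\in D}P(E_z)=\sum_{z\in D}\prod_{i=1}^nh_{x_i}(z)\le\prod_{i=1}^n\Big(\sum_{z\in D}h_{x_i}(z)^n\Big)^{1/n}<\infty .
\]
By the Borel--Cantelli lemma, almost surely only finitely many $E_z$ occur, and by Lemma~\ref{lem:trans} there is a random $T$ such that no $\xi_i([T,\infty))$ meets any of the corresponding balls $B(z,2\varepsilon)$. Suppose a point $w$ belonged to the $\varepsilon$-neighborhoods of all $\xi_i([T,\infty))$. Choose $z\in D$ with $d(z,w)<\varepsilon$. Then every $\xi_i([T,\infty))$ meets $B(z,2\varepsilon)$, so $E_z$ occurs, which contradicts the choice of $T$.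
\end{proof}

The conjecture now follows from \eqref{eq:two} and an elementary fact: integrability of a power of $\varphi_x$ with respect to $ds/s$ makes $\varphi_x$ bounded, and then higher powers are integrable too.

\begin{lemma}\label{lem:q}
If $0<q\le n-1$ and $\int_1^\infty\varphi_x(s)^q\,\frac{ds}s<\infty$, then $I_n(x)<\infty$.
\end{lemma}

\begin{proof}
For $1\le r\le s\le2r$ we have $s^\beta\ge r^\beta$ and $V(x,s)\le2^dV(x,r)$, so $\varphi_x(s)\ge2^{-d}\varphi_x(r)$. Hence
\[
\int_1^\infty\varphi_x^q\,\frac{ds}s\ge\int_r^{2r}\varphi_x^q\,\frac{ds}s\ge\big(2^{-d}\varphi_x(r)\big)^q\log2\qquad(r\ge1),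
\]
and $\varphi_x\le A$ on $[1,\infty)$ for some $A<\infty$. By \eqref{eq:two}, $I_n(x)=\int_1^\infty\varphi_x^{n-1}\,\frac{ds}s\le A^{n-1-q}\int_1^\infty\varphi_x^q\,\frac{ds}s<\infty$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
By \eqref{eq:two}, hypothesis \eqref{eq:conj} is that of Lemma~\ref{lem:q} with $q=1\le n-1$. So $I_n(x)<\infty$ and Theorem~\ref{thm:sep} applies.
\end{proof}

\section{Closeness}\label{sec:close}

In this section \eqref{eq:unif} holds and $I_n(o)=\infty$. Write $g=g_o$, $V(s)=V(o,s)$ and $|z|=d(o,z)$. A smaller $\varepsilon$ gives smaller neighborhoods, so it suffices to treat an arbitrary fixed $\varepsilon\in(0,\frac18]$. Constants $c,C$ may now depend on $M$, $o$, $c_0$, $\varepsilon$ and $n$, but not on the radii $r_0$ and $R$ that will appear.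

Suppose first that $g(1)=\infty$. Then $g_x(r)=\infty$ for all $x$ and $r$, and the lower bound in \eqref{eq:LY} gives $G\equiv\infty$. In this case $\xi$ is recurrent and almost surely visits every non-empty open set at arbitrarily large times \cite{Gri}. So all $\xi_i([T,\infty))$ meet $B(o,\varepsilon)$, the point $o$ lies in all the neighborhoods, and closeness is proved. \emph{From now on $g(1)<\infty$.}

\subsection{Zero--one law and reduction}

The second moment method yields only a positive probability. The next lemma makes that enough.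

\begin{lemma}\label{lem:01}
Let $A_T$ be the event that the $\varepsilon$-neighborhoods of $\xi_1([T,\infty)),\dots,\xi_n([T,\infty))$ have a common point, and let $A=\bigcap_{T>0}A_T$. Then $P(A)$ is either $0$ for all starting points or $1$ for all starting points.
\end{lemma}

\begin{proof}
Let $u(x_1,\dots,x_n)$ be the probability of $A$ when $\xi_j$ starts at $x_j$ for each $j$. Fix $i$ and $t>0$ and replace $\xi_i$ by its shift $\xi_i(t+\cdot)$, leaving the other paths alone. This turns $A_T$ into the event that the neighborhoods of $\xi_i([T+t,\infty))$ and of $\xi_j([T,\infty))$, $j\ne i$, have a common point. That event contains $A_{T+t}$ and is contained in $A_T$. Intersecting over $T$, we see that $A$ is invariant under the shift. By the Markov property of $\xi_i$ at time $t$,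
\[
u(x_1,\dots,x_n)=\int_Mp(t,x_i,y)\,u(x_1,\dots,x_{i-1},y,x_{i+1},\dots,x_n)\,d\mu(y)\qquad\text{for all }t>0 .
\]
So, as a function of $x_i$, $u$ is bounded and fixed by the heat semigroup; it is therefore smooth and harmonic. Now $u+1$ is a positive harmonic function of $x_i$, hence constant by Yau's theorem. As $i$ was arbitrary, $u$ is constant.

Let $\mathcal F_t$ be the $\sigma$-field generated by all paths up to time $t$. Since $A$ is invariant under shifting all paths by $t$, we have $P(A\mid\mathcal F_t)=u(\xi_1(t),\dots,\xi_n(t))$, and this equals the constant $u$. By L\'evy's theorem it converges almost surely to $\mathbf 1_A$ as $t\to\infty$. Hence $u\equiv0$ or $u\equiv1$.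
\end{proof}

It remains to show $P(A)>0$ when all $\xi_i$ start at $o$, which we assume from here on. For $r_0\ge1$ let $A'_{r_0}$ be the event that there is $z$ with $|z|>r_0$ such that all $\xi_i$ hit $B(z,\varepsilon)$. We shall prove
\begin{equation}\label{eq:goal}
P(A'_{r_0})\ge c>0\qquad\text{with $c$ independent of }r_0 .
\end{equation}
This suffices. The events $A'_{r_0}$ decrease in $r_0$, so \eqref{eq:goal} gives $P\big(\bigcap_{r_0}A'_{r_0}\big)\ge c$. On $\bigcap_{r_0}A'_{r_0}$ there are points $z_k$ with $|z_k|\to\infty$ such that all $\xi_i$ hit $B(z_k,\varepsilon)$. Given $T$, the paths on $[0,T]$ are bounded, so for large $k$ these hits occur after $T$, and then $z_k$ lies in all $n$ neighborhoods. Hence $A_T$ occurs for every $T$, that is, $A$ occurs.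

\subsection{First and second moments}

For $z\in M$ put $B_z=B(z,\varepsilon)$ and $L_i(z)=\int_0^\infty\mathbf 1_{\{\xi_i(t)\in B_z\}}\,dt$. For $R>r_0\ge1$ let $\Omega_R=\{z:r_0<|z|\le R\}$ and
\[
Q=\int_{\Omega_R}\prod_{i=1}^nL_i(z)\,d\mu(z),\qquad m_R=\int_{\Omega_R}g(|z|)^n\,d\mu(z) .
\]
As in Section~\ref{subsec:R4}, we show that $EQ\ge c\,m_R$ and, for large $R$, $EQ^2\le C\,m_R^2$.

\emph{First moment.} By \eqref{eq:BG} and \eqref{eq:unif}, $V(z,\varepsilon)\ge\varepsilon^dV(z,1)\ge\varepsilon^dc_0V(1)$ and $V(z,\varepsilon)\le\omega_d\varepsilon^d$, so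
\begin{equation}\label{eq:vol}
c\le V(z,\varepsilon)\le C\qquad\text{for all }z\in M .
\end{equation}
For $|z|\ge1$ and $y\in B_z$ we have $|z|/2\le|y|\le2|z|$. As $EL_i(z)=\int_{B_z}G(o,y)\,d\mu(y)$, Lemma~\ref{lem:green}, \eqref{eq:g} and \eqref{eq:vol} give
\begin{equation}\label{eq:first}
c\,g(|z|)\le EL_i(z)\le C\,g(|z|)\quad(|z|\ge1),\qquad\text{hence}\qquad EQ\ge c\,m_R
\end{equation}
by independence.

\emph{Second moment.} Let $L=L_1$ and $K(z,w)=\sup_{y\in B_z}\int_{B_w}G(y,y')\,d\mu(y')$, the largest expected time in $B_w$ for a path started in $B_z$. Splitting $L(z)L(w)$ according to which of the two visits comes first and using the Markov property,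
\begin{align}
E[L(z)L(w)]&=\int_{B_z}\int_{B_w}\big[G(o,y)G(y,y')+G(o,y')G(y',y)\big]\,d\mu(y')\,d\mu(y)\notag\\
&\le EL(z)\,K(z,w)+EL(w)\,K(w,z).\label{eq:LL}
\end{align}

\begin{lemma}\label{lem:K}
For all $z,w\in M$, $K(z,w)\le C\,k_z(d(z,w))$, where $k_z(\rho)=g_z(\max(\rho,1))$.
\end{lemma}

\begin{proof}
Let $y\in B_z$ and $\rho=d(z,w)$. Since $d(y,z)<\frac18$, \eqref{eq:center} gives $V(y,s)\ge2^{-d}V(z,s)$ for $s\ge1$. With \eqref{eq:unif},
\begin{equation}\label{eq:gz}
g_y(r)\le2^dg_z(r),\qquad g_z(r)\le c_0^{-1}g(r)\qquad(r\ge1).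
\end{equation}

If $\rho\ge1$, every $y'\in B_w$ has $d(y,y')\ge\rho-2\varepsilon\ge\rho/2$. By Lemma~\ref{lem:green}, \eqref{eq:g} and \eqref{eq:gz}, $G(y,y')\le C\,g_y(\rho/2)\le C\,g_y(\rho)\le C\,g_z(\rho)$. Integrate over $B_w$ and use \eqref{eq:vol}.

If $\rho<1$, then $B_w\subset B(y,2)$. Bounding the occupation time by $1$ up to time $1$ and using \eqref{eq:LY} and $V(y,2)\le2^d\omega_d$ afterwards,
\[
\int_{B_w}G(y,y')\,d\mu(y')\le\int_0^\infty P_y(\xi_t\in B(y,2))\,dt\le1+C\,V(y,2)\int_1^\infty\frac{dt}{V(y,\sqrt t)}\le1+C\,g_y(1)\le C,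
\]
where the last step uses $g_y(1)\le2^dc_0^{-1}g(1)<\infty$. On the other hand $g_z(1)\ge2^{-d}/V(z,1)\ge c$ by \eqref{eq:g} and \eqref{eq:BG}. So $K(z,w)\le C\le C\,g_z(1)$.
\end{proof}

The paths are independent with the same law, so $EQ^2=\iint_{\Omega_R^2}(E[L(z)L(w)])^n\,d\mu\,d\mu$. Insert \eqref{eq:LL} and use $(a+b)^n\le2^{n-1}(a^n+b^n)$; the two terms have the same integral by symmetry in $z,w$. With \eqref{eq:first} and Lemma~\ref{lem:K} we obtain
\begin{equation}\label{eq:second}
EQ^2\le C\int_{\Omega_R}g(|z|)^n\Big(\int_{\Omega_R}k_z(d(z,w))^n\,d\mu(w)\Big)\,d\mu(z) .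
\end{equation}

\subsection{The inner integral is at most $C\,m_R$ for large $R$}

The inner integral in \eqref{eq:second} is the analogue of $m_R$ seen from $z$. To compare the two we rewrite both by means of \eqref{eq:layer}.

\emph{Upper bound for the inner integral.} Let $z\in\Omega_R$. All $w\in\Omega_R$ have $d(z,w)\le2R$. By \eqref{eq:layer}, for $\rho\le2R$,
\[
k_z(\rho)^n=g_z(2R)^n+n\int_{\max(\rho,1)}^{2R}g_z(s)^{n-1}\frac{s}{V(z,s)}\,ds .
\]
Put $\rho=d(z,w)$ and integrate over $\{w:d(z,w)\le2R\}\supset\Omega_R$. By Fubini's theorem, \eqref{eq:gz} and the inequalities $V(z,2R)\le V(3R)\le3^dV(R)$ and $g(2R)\le g(R)$,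
\begin{align}
\int_{\Omega_R}k_z(d(z,w))^n\,d\mu(w)&\le g_z(2R)^nV(z,2R)+n\int_1^{2R}g_z(s)^{n-1}s\,ds\notag\\
&\le C\Big[g(R)^nV(R)+\int_1^{2R}g(s)^{n-1}s\,ds\Big].\label{eq:inner}
\end{align}
Here \eqref{eq:unif} is essential to the argument: a path that has reached $z$ goes on from there, and its further visits are governed by $g_z$, which \eqref{eq:gz} bounds by $g$ uniformly in $z$.

\emph{Lower bound for $m_R$.} Since $g(1)<\infty$, $V(s)\to\infty$. Choose $r_1\ge r_0$, depending on $r_0$, with $V(s)\ge2V(r_0)$ for $s\ge r_1$. Integrating \eqref{eq:layer} with $x=o$, $\rho=|z|$ over $\Omega_R$ gives, for $R>r_1$,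
\begin{align}
m_R&=g(R)^n\big(V(R)-V(r_0)\big)+n\int_{r_0}^Rg(s)^{n-1}\frac{s}{V(s)}\big(V(s)-V(r_0)\big)\,ds\notag\\
&\ge\frac12\Big[g(R)^nV(R)+n\int_{r_1}^Rg(s)^{n-1}s\,ds\Big].\label{eq:mR}
\end{align}

\emph{Comparison.} It remains to replace the range $[1,2R]$ in \eqref{eq:inner} by $[r_1,R]$. For $R\ge2r_1$ the substitution $s=2u$ and the monotonicity of $g$ give
\[
\int_R^{2R}g(s)^{n-1}s\,ds=4\int_{R/2}^Rg(2u)^{n-1}u\,du\le4\int_{r_1}^Rg(u)^{n-1}u\,du .
\]
The part over $[1,r_1]$ does not depend on $R$. This is where $I_n(o)=\infty$ enters: by the lower bound in Lemma~\ref{lem:hardy}, $\int_{r_1}^Rg^{n-1}s\,ds\to\infty$ as $R\to\infty$, so there is $R(r_0)\ge2r_1$ with $\int_1^{r_1}g^{n-1}s\,ds\le\int_{r_1}^Rg^{n-1}s\,ds$ for $R\ge R(r_0)$. For such $R$ the bracket in \eqref{eq:inner} is at most $g(R)^nV(R)+6\int_{r_1}^Rg^{n-1}s\,ds$, which is at most $C\,m_R$ by \eqref{eq:mR}, with $C$ independent of $r_0$.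

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:close}]
Let $r_0\ge1$ and $R\ge R(r_0)$. Then $0<m_R<\infty$, and \eqref{eq:second} gives $EQ^2\le C\,m_R\int_{\Omega_R}g(|z|)^n\,d\mu(z)=C\,m_R^2$. With \eqref{eq:first} and the Cauchy--Schwarz inequality $(EQ)^2\le P(Q>0)\,EQ^2$,
\[
P(Q>0)\ge\frac{(EQ)^2}{EQ^2}\ge c>0 ,
\]
with $c$ independent of $r_0$. On $\{Q>0\}$ some $z\in\Omega_R$ has $L_i(z)>0$ for all $i$, so $A'_{r_0}$ occurs. This proves \eqref{eq:goal}. Hence $P(A)>0$ for the starting point $(o,\dots,o)$, and $P(A)=1$ for all starting points by Lemma~\ref{lem:01}. As $\varepsilon\in(0,\frac18]$ was arbitrary, the trajectories are asymptotically close. The last sentence of the theorem follows by combining this with Theorem~\ref{thm:sep}, since closeness and separation exclude each other.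
\end{proof}

\section{Logarithmic examples and sharpness}\label{sec:sharp}

We need manifolds of volume growth $r^\beta(\log r)^b$, $\beta=\frac{2n}{n-1}\in(2,4]$, that look from every point at least as large as from $o$, up to a constant factor. We take rotationally symmetric metrics on $\mathbb R^5$. The dimension is chosen so that the warping function grows like a power $r^a$ with $a=\frac{\beta-1}4\in(\frac14,\frac34]$, up to logarithms; as $a<1$, it can be made concave for every $b$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]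
\emph{Construction.} For $r>1$ let $F(r)=\big(r^{\beta-1}(\log r)^b\big)^{1/4}=r^a(\log r)^k$ with $k=b/4$. Then
\begin{align*}
F'(r)&=r^{a-1}(\log r)^k\Big(a+\frac k{\log r}\Big),\\
F''(r)&=r^{a-2}(\log r)^k\Big(a(a-1)+\frac{k(2a-1)}{\log r}+\frac{k(k-1)}{(\log r)^2}\Big).
\end{align*}
As $0<a<1$, there is $r_*>3$ with $0<F'<1$ and $F''<0$ on $[r_*-1,\infty)$. Let $\chi$ be smooth and non-decreasing with $\chi=0$ on $[0,r_*-1]$ and $\chi=1$ on $[r_*,\infty)$, and define $f$ by
\[
f(0)=0,\qquad f'=1-\chi\,(1-F') ,
\]
where the product is read as $0$ on $[0,r_*-1]$. Then $f(r)=r$ for $r\le r_*-1$, $0<f'\le1$, $f''=-\chi'(1-F')+\chi F''\le0$, and $f=F+\text{const}$ on $[r_*,\infty)$. Let $M=\mathbb R^5$ with the metric $dr^2+f(r)^2\,d\theta^2$, where $d\theta^2$ is the metric of the unit sphere $S^4$, and let $o$ be the origin. The metric is flat near $o$, hence smooth, and complete because closed balls about $o$ are compact.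

\emph{Curvature and volume.} The planes containing $\partial_r$ have curvature $-f''/f$, those tangent to the spheres $(1-f'^2)/f^2$, and every sectional curvature is a convex combination of these two numbers. Both are non-negative. They are bounded, since they vanish for $r<r_*-1$ and tend to $0$ as $r\to\infty$. Finally $V(o,r)=|S^4|\int_0^rf(s)^4\,ds$, and $f^4/F^4\to1$ with $F(s)^4=s^{\beta-1}(\log s)^b$. So $V(o,r)$ lies between positive multiples of $r^\beta(\log r)^b$ for large $r$.

\emph{Verification of \eqref{eq:unif}.} Let $|z|=d(o,z)=\rho$ and $s>0$. If $s\ge\rho$, then $B(z,2s)\supset B(o,s)$, and $V(z,s)\ge2^{-5}V(z,2s)\ge2^{-5}V(o,s)$. Let $s\le\rho$ and let $\theta_z$ be the spherical coordinate of $z$. Moving first along the sphere of radius $\rho$ and then radially, one sees that $B(z,s)$ contains all points $(r,\theta)$ with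
\[
\rho<r<\rho+\frac s2,\qquad f(\rho)\,d_{S^4}(\theta,\theta_z)<\frac s2 .
\]
Since $f$ is increasing, and a cap of radius $\alpha$ in $S^4$ has measure at least $c\min(1,\alpha)^4$,
\[
V(z,s)\ge c\,s\,f(\rho)^4\min\Big(1,\frac s{f(\rho)}\Big)^4=c\,s\min(f(\rho),s)^4 .
\]
Now $f(s)\le s$ because $f'\le1$, and $f(s)\le f(\rho)$. So $V(z,s)\ge c\,s\,f(s)^4\ge c\int_0^sf^4=c\,V(o,s)$, where the last $c$ is another constant. This is \eqref{eq:unif}. In particular $\inf_zV(z,1)>0$. As the curvature is bounded, the injectivity radius is positive by Cheeger--Gromov--Taylor \cite{CGT}.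

\emph{Dichotomy.} For large $s$, $\varphi_o(s)$ lies between positive multiples of $(\log s)^{-b}$. By \eqref{eq:two}, $I_n(o)<\infty$ if and only if $\int^\infty\frac{ds}{s(\log s)^{b(n-1)}}<\infty$, that is, $b>\frac1{n-1}$. So Theorems~\ref{thm:sep} and~\ref{thm:close} give separation for $b>\frac1{n-1}$ and closeness for $b\le\frac1{n-1}$. Again by \eqref{eq:two}, \eqref{eq:conj} holds if and only if $\int^\infty\frac{ds}{s(\log s)^b}<\infty$, that is, $b>1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
For $n=2$ the two integrals in \eqref{eq:two} differ by the factor $\beta=4$ only, and Theorem~\ref{thm:close} gives the rest. For $n\ge3$, sufficiency is Corollary~\ref{cor:conj}, and on the examples in (i) with $\frac1{n-1}<b\le1$ the trajectories are separated although \eqref{eq:conj} fails.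
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(iii)]
If $q\le n-1$, the condition implies $I_n(x)<\infty$ by Lemma~\ref{lem:q}, and Theorem~\ref{thm:sep} gives separation. If $q>n-1$, take the example in (i) with $b=\frac1{n-1}$. There $\varphi_o(s)^q$ is of order $(\log s)^{-bq}$ for large $s$, with $bq>1$, so $\int_1^\infty\varphi_o^q\,\frac{ds}s<\infty$. Yet the trajectories are asymptotically close, hence not separated.
\end{proof}

\begin{thebibliography}{9}

\bibitem{conj}
\emph{Asymptotic separation for independent trajectories of Markov processes},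
\texttt{https://www.math.uni-bielefeld.de/\~{}grigor/coueps.pdf}.

\bibitem{CGT}
Cheeger, Gromov and Taylor, J. Diff. Geom. \textbf{17} (1982).

\bibitem{Gri}
Grigor'yan, Bull. AMS \textbf{36} (1999).

\bibitem{LY}
Li and Yau, Acta Math. \textbf{156} (1986).

\bibitem{Y75}
Yau (1975) [positive harmonic functions].

\bibitem{Y78}
Yau (1978) [stochastic completeness].

\end{thebibliography}

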